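# Multi-dimensional bounded window mean-payoff games are undecidable

## 1. Games, plays and windows

**Definition (game).** A game is a tuple $G=(S_1,S_2,E,k,w)$. The finite state set is $S=S_1\cup S_2$ with $S_1\cap S_2=\emptyset$; player $\mathcal P_1$ owns $S_1$ and player $\mathcal P_2$ owns $S_2$. The edge set $E\subseteq S\times S$ gives every state at least one successor, and $w:E\to\mathbb Z^k$ assigns to each edge an integer weight in each of $k$ dimensions, encoded in binary.

A play is an infinite sequence $\pi=s_0s_1s_2\dots$ with $(s_i,s_{i+1})\in E$; the owner of $s_i$ chooses $s_{i+1}$. A strategy is a function from finite histories ending in a state of the player to a successor of that state, so it may use arbitrary, possibly infinite, memory. It has finite memory if a finite automaton reading the history can compute it. A play is consistent with a strategy if all choices of that player follow it. A strategy of $\mathcal P_1$ is winning for a set $\Phi$ of plays if every consistent play lies in $\Phi$; a strategy of $\mathcal P_2$ is winning for the complement if no consistent play lies in $\Phi$.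

For $j<j'$ write $w_t(\pi(j,j'))=\sum_{i=j}^{j'-1}w_t(s_i,s_{i+1})$, with the empty sum ($j=j'$) equal to $0$, and $\pi(j,\infty)=s_js_{j+1}\dots$.

**Definition (window objectives).** Let $\ell\ge1$ and let $t$ be a dimension.

* $\pi\in GW_t(\ell)$ iff there is $1\le\ell'\le\ell$ with $w_t(\pi(0,\ell'))\ge0$: the window opened at position $0$ closes within $\ell$ steps.
* $\pi\in DirFixWMP_t(\ell)$ iff $\pi(j,\infty)\in GW_t(\ell)$ for every $j\ge0$.
* $\pi\in FixWMP_t(\ell)$ iff $\pi(i,\infty)\in DirFixWMP_t(\ell)$ for some $i\ge0$.
* $\pi\in BndWMP_t$ iff $\pi\in FixWMP_t(\ell)$ for some $\ell\ge1$.

In several dimensions we take conjunctions: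
$$Dir(\ell)=\bigcap_t DirFixWMP_t(\ell),\qquad Fix(\ell)=\bigcap_t FixWMP_t(\ell),\qquad BndWMP=\bigcap_t BndWMP_t .$$

All these sets grow with $\ell$, and $DirFixWMP_t(\ell)$ is closed under taking suffixes. Hence if $\pi\in BndWMP$, with bound $\ell_t$ and position $i_t$ for dimension $t$, then the maxima over $t$ serve all dimensions at once. So $\pi\in BndWMP$ iff there are a single $\ell$ and a single $i$ such that from $i$ on every window in every dimension closes within $\ell$ steps. Thus $BndWMP=\bigcup_\ell Fix(\ell)$. Also $Dir(\ell)\subseteq Fix(\ell)$, and $Fix(\ell)$ is prefix-independent: adding or removing a finite prefix does not change membership.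

**Example 1 (direct versus fixed).** In one dimension, let the weights along $\pi$ be $-1$ five times and then $0$ forever. The window opened at $0$ never closes, so $\pi\notin DirFixWMP_1(\ell)$ for every $\ell$. From position $5$ on every window closes in one step, so $\pi\in FixWMP_1(1)$.

**Example 2 (all windows close, but not within a bound).** Let the weights consist of blocks $n=1,2,3,\dots$, where block $n$ is $-1$ taken $n$ times followed by $+1$ taken $n$ times. Every window closes: one opened before a $-1$ closes at the matching $+1$, and one opened before a $+1$ closes at once. But the window opened at the start of block $n$ has negative sum until step $2n$. So no $\ell$ works from any position on, and $\pi\notin BndWMP_1$.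

**Example 3 (two dimensions).** On the cycle $u\to v\to u$ with weights $(+1,-1)$ and $(-1,+1)$, each window closes within two steps in each dimension, so the play is in $Dir(2)$.

**Example 4 (the opponent needs infinite memory).** Let $\mathcal P_2$ own both states $u,v$, with self-loops of weight $0$ on each, an edge $u\to v$ of weight $-1$ and an edge $v\to u$ of weight $+1$. If $\mathcal P_2$ stays at $v$ for $n$ steps on his $n$-th visit, the window opened by the $n$-th edge $u\to v$ stays open for more than $n$ steps, so $BndWMP$ is violated. If he stays at $v$ forever, then from that moment all windows close in one step, and $BndWMP$ holds. A finite-memory strategy produces an ultimately periodic play: eventually it stays in one state, or its stays are bounded. In both cases $BndWMP$ holds. So $\mathcal P_2$ wins, but only by playing in phases of growing length. This pattern will return twice, so we record it.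

**Lemma 1 (phases).** Let $\pi$ be a play and $0\le i_1<i_2<\dots$ positions such that for every $r\ge1$ there are $p_r\ge i_r$, $m_r\ge r$ and a dimension $t_r$ for which the window of dimension $t_r$ opened at $p_r$ is not closed within $m_r$ steps. Then $\pi\notin BndWMP$.

*Proof.* Some dimension $t$ equals $t_r$ for infinitely many $r$. Given $i$ and $\ell$, choose such an $r$ with $r\ge\ell$ and $i_r\ge i$. The window of dimension $t$ opened at $p_r\ge i$ is not closed within $m_r\ge\ell$ steps, so $\pi(i,\infty)\notin DirFixWMP_t(\ell)$. As $i,\ell$ were arbitrary, $\pi\notin BndWMP_t$. $\square$

## 2. Two-counter machines and a promise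

**Definition (counter machine).** A deterministic 2-counter machine $M$ has a finite state set $Q$, an initial state $q_0$, a halting state $q_h\ne q_0$, and counters $x_1,x_2\in\mathbb N$. Each $q\ne q_h$ carries exactly one instruction:

* $\mathrm{inc}(t)$; goto $q'$ (add one to $x_t$), or
* $\mathrm{test}(t)$: if $x_t=0$ goto $q'$, else $x_t:=x_t-1$ and goto $q''$.

Its run starts in the configuration $(q_0,0,0)$, and $M$ halts if the run reaches $q_h$.

**Example 5 (a halting machine).** Let $q_0$ be $\mathrm{inc}(1)$; goto $q_1$, and let $q_1$ be $\mathrm{test}(1)$ with $q'=q_h$ and $q''=q_1$. The run is $(q_0,0,0),(q_1,1,0),(q_1,0,0),(q_h,0,0)$. It has length $3$, and $x_1+x_2$ is at most $1$.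

**Definition (the promise).** $M$ satisfies the promise if: *when $M$ does not halt, its run from $(q_0,0,0)$ has unbounded counter values.*

**Example 6.** The machine of Example 5 satisfies the promise because it halts. Change $q''$ to $q_0$: now the run alternates between $(q_0,0,0)$ and $(q_1,1,0)$. It does not halt and its counters are bounded, so the promise fails.

A set is recursively enumerable (r.e., or $\Sigma^0_1$) if some algorithm halts exactly on its members, and $\Sigma^0_1$-complete if moreover every r.e. set reduces to it by a computable many-one reduction; the standard example is the halting problem. A complete set is undecidable.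

## 3. The decision problem, two theorems, and the smallest cases

The **bounded window mean-payoff problem** is: given a game $G$ with $k$ dimensions and a state $s_0$, does $\mathcal P_1$ have a winning strategy for $BndWMP$ from $s_0$? In plain words, can $\mathcal P_1$ guarantee that, after some point, all deficits in all dimensions are repaid within some uniform delay, where both the point and the delay may depend on the play?

In one dimension the problem is known to be decidable, and in several dimensions it is known to be non-primitive recursive hard. The question, posed in "Looking at Mean-Payoff and Total-Payoff through Windows", is whether **the problem is decidable in multi-dimension games**. The answer is no.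

**Theorem 1.** From a deterministic 2-counter machine $M$ satisfying the promise, one can compute a game $G_M$ with $3$ dimensions, weights in $\{-1,0,1\}$, and an initial state $A$ such that:

* (a) if $M$ halts, then for some $\ell$, $\mathcal P_1$ has a finite-memory strategy from $A$ that is winning for $\bigcap_tDirFixWMP_t(\ell)$, hence for $BndWMP$;
* (b) if $M$ does not halt, then $\mathcal P_2$ has a strategy such that from *every* state every consistent play violates $BndWMP$.

Hence the bounded window mean-payoff problem is undecidable for every fixed $k\ge3$, already for weights in $\{-1,0,1\}$. The same holds for deciding whether $\mathcal P_1$ wins $\Phi$, for any objective $\Phi$ with $\bigcup_\ell\bigcap_tDirFixWMP_t(\ell)\subseteq\Phi\subseteq BndWMP$, for example the direct bounded window objective.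

**Theorem 2.** For every game $G$ and state $s_0$: $\mathcal P_1$ wins $BndWMP$ from $s_0$ iff there is $\ell$ such that $\mathcal P_1$ wins $\bigcap_tFixWMP_t(\ell)$ from $s_0$, and then finite memory suffices; otherwise $\mathcal P_2$ has a winning strategy for the complement. Consequently, for each fixed $k\ge3$, and also for $k$ part of the input, the problem is $\Sigma^0_1$-complete. No computable function of $G$ bounds the least sufficient window length $\ell$, even for $k=3$ and weights in $\{-1,0,1\}$.

**The case of a single cycle.** Suppose $G$ is one cycle of length $N$ with total weight $W_t$ in dimension $t$, so that nobody chooses. If all $W_t\ge0$, every window has non-negative sum after $N$ steps, and $\ell=N$ suffices. If some $W_t<0$, the prefix sums of dimension $t$ tend to $-\infty$. So every tail contains a last position where the maximum of the prefix sums over the tail is attained, and the window opened there never closes. This happens in every tail, so $BndWMP$ fails. The criterion is $W_t\ge0$ for all $t$.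

**One player dawdling.** In Example 4, $\mathcal P_2$ wins against $BndWMP$. He also beats each single $Fix(\ell)$, with finite memory: stay at $v$ for $\ell$ steps on each visit. So there the two questions "does $\mathcal P_1$ win $Fix(\ell)$ for some $\ell$?" and "does $\mathcal P_1$ win $\bigcup_\ell Fix(\ell)$?" have the same answer. Theorem 2 says this is general. That gives a natural first approach: fix $\ell$, solve, increase $\ell$. Before trying it we need a good way to see open windows.

## 4. Debts

Fix a play $\pi=s_0s_1\dots$, a starting position $i$ and a dimension $t$. The **debt** is defined by $D^i_{i,t}=0$ and
$$D^i_{j+1,t}=\max\bigl(0,\;D^i_{j,t}-w_t(s_j,s_{j+1})\bigr)\qquad(j\ge i). \tag{1}$$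

**Example 7.** For weights $-1,-1,+1,+1,+1,-1$ the debts are $0,1,2,1,0,0,1$. The fifth weight $+1$ arrives at debt $0$ and is lost.

An explicit formula is
$$D^i_{j,t}=\max_{i\le p\le j}\bigl(-w_t(\pi(p,j))\bigr). \tag{2}$$
For $j=i$ both sides are $0$. If (2) holds for $j$, the maximum for $j+1$ over $p\le j$ is $D^i_{j,t}-w_t(s_j,s_{j+1})$, and $p=j+1$ contributes $0$; the larger of the two is $D^i_{j+1,t}$ by (1).

**Lemma 2.** Fix $i,t,\ell$.

1. If $D^i_{b,t}>0$ and $a$ is the last position in $[i,b]$ with $D^i_{a,t}=0$, then the window of dimension $t$ opened at $a$ is not closed within $b-a$ steps. If weights are $\ge-1$, then $D^i_{b,t}\le b-a$.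
2. If $\pi(i,\infty)\in DirFixWMP_t(\ell)$, then among any $\ell$ consecutive positions $>i$ there is one with $D^i_{\cdot,t}=0$. If moreover weights are $\ge-1$, then $D^i_{j,t}<\ell$ for all $j\ge i$.
3. If among any $\ell$ consecutive positions $>i$ there is one with $D^i_{\cdot,t}=0$, then $\pi(i,\infty)\in DirFixWMP_t(\ell)$.

*Proof.* (1) For $a<j\le b$ we have $D^i_{j,t}>0$, so the maximum in (1) is not attained by $0$ and the update is plain subtraction. Hence $D^i_{j,t}=-w_t(\pi(a,j))>0$ for all these $j$. So the window opened at $a$ has negative sum at each of the steps $1,\dots,b-a$. If each weight is $\ge-1$, then $-w_t(\pi(a,b))\le b-a$.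

(2) Let $D^i_{b,t}>0$ and let $a$ be as in (1). The window opened at $a$ closes within $\ell$ steps but not within $b-a$ steps, so $b-a<\ell$. If the debt were positive on $b-\ell+1,\dots,b$, all $>i$, then $a\le b-\ell$, a contradiction. If weights are $\ge-1$, then $D^i_{b,t}\le b-a<\ell$; positions with debt $0$ satisfy the bound trivially.

(3) Let a window be opened at $p\ge i$. Choose $j\in\{p+1,\dots,p+\ell\}$ with $D^i_{j,t}=0$. By (2), $-w_t(\pi(p,j))\le D^i_{j,t}=0$, so the window is closed at $j$. $\square$

Thus "windows close within $\ell$" means "each debt returns to zero at least every $\ell$ positions", up to the choice of the starting position.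

## 5. Fixed window length as a co-Büchi game

Recall that a co-Büchi game is a game on a finite graph with a set $B$ of bad vertices, which $\mathcal P_1$ wins iff $B$ is visited only finitely often. For instance, with $\mathcal P_2$-vertices $u$, $b$, edges $u\to u$, $u\to b$, $b\to u$ and $B=\{b\}$, $\mathcal P_2$ wins by always moving to $b$. Textbook fact: finite co-Büchi games are determined, with memoryless winning strategies for both players, and the winning regions are computable.

**Lemma 3.** For every $\ell$, the game with objective $Fix(\ell)$ is determined with finite-memory strategies, and $\mathcal P_1$'s winning region $W_\ell\subseteq S$ is computable, uniformly in $G$ and $\ell$.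

*Proof.* **Construction.** For each dimension $t$ maintain a pair $(d_t,a_t)$, initially $(0,0)$. At each step $d_t$ is updated to $\max(0,d_t-w_t)$, and $a_t$ is the number of steps since the last position where $d_t=0$. If $a_t$ reaches $\ell$ with $d_t>0$, a *bad event* in dimension $t$ occurs and $(d_t,a_t)$ is reset to $(0,0)$. Always $d_t\le\ell\cdot\max|w|$, because at most $\ell$ steps have passed since it was $0$. So there are finitely many values. Take the graph whose vertices are a state of $G$, the pairs, and a flag saying whether the last step caused a bad event. The flagged vertices form $B$. The added data are determined by the history, so strategies in $G$ and in this graph correspond, and memoryless strategies in the graph are finite-memory strategies in $G$.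

**Infinitely many bad events imply $\pi\notin Fix(\ell)$.** Some dimension $t$ has infinitely many. Let one occur at position $b$, and let $i$ be the previous reset of dimension $t$ (or $0$). Between $i$ and $b$ (before the reset at $b$) we have $d_t=D^i_{\cdot,t}$, and the last zero is at $b-\ell$. By Lemma 2(1) the window opened at $b-\ell$ is not closed within $\ell$ steps. Such positions $b-\ell$ tend to infinity, so $\pi\notin FixWMP_t(\ell)$.

**Finitely many bad events imply $\pi\in Fix(\ell)$.** For each $t$ let $i$ be the position of the last reset of dimension $t$, or $0$. From $i$ on, $d_t=D^i_{\cdot,t}$. Suppose $D^i_{\cdot,t}>0$ on $b-\ell+1,\dots,b$, all $>i$. Its last zero $a$ in $[i,b]$ satisfies $a\le b-\ell$, so at position $a+\ell\le b$ the age reaches $\ell$ with positive debt. This is a bad event after $i$, a contradiction. So there is a zero among any $\ell$ consecutive positions $>i$, and Lemma 2(3) gives $\pi(i,\infty)\in DirFixWMP_t(\ell)$.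

So $Fix(\ell)$ is equivalent to "finitely many bad events", and the textbook fact applies. $\square$

## 6. Stabilization of the regions $W_\ell$, determinacy, and the missing stopping rule

The sets $W_\ell$ increase with $\ell$ inside the finite set $S$. Hence there are $\ell^*$ and $W$ with $W_\ell=W$ for all $\ell\ge\ell^*$. We show that $W$ is exactly the winning region for $BndWMP$. This is the first sentence of Theorem 2.

**Step 1: inside $W$.** If $s_0\in W$, then $\mathcal P_1$ wins $Fix(\ell^*)\subseteq BndWMP$ from $s_0$ with finite memory.

**Step 2: outside $W$, $\mathcal P_2$ can keep the play outside $W$.** Let $m\ge\ell^*$ and $s\notin W=W_m$. By Lemma 3, $\mathcal P_2$ has from $s$ a winning strategy for the complement of $Fix(m)$. No play consistent with it enters $W$. Otherwise, after a consistent history ending in $W_m$, $\mathcal P_1$ could switch to a winning strategy for $Fix(m)$ from that state. Against the rest of $\mathcal P_2$'s strategy this would give a consistent play with a suffix in $Fix(m)$. By prefix-independence the whole play would be in $Fix(m)$, a contradiction.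

**Step 3: outside $W$, $\mathcal P_2$ wins.** Let $s_0\notin W$. $\mathcal P_2$ plays in phases $r=1,2,\dots$. Phase $r$ starts at position $i_r$, with $i_1=0$, in a state outside $W$. With $m=\ell^*+r$ he plays the strategy of Step 2 afresh, until some window opened within the phase, at $p\ge i_r$ say, has not closed within $m$ steps. This is seen at position $p+m$, which becomes $i_{r+1}$. The phase ends: otherwise $\pi(i_r,\infty)\in Dir(m)\subseteq Fix(m)$, although this suffix is consistent with a strategy winning for the complement. By Step 2 the next phase starts outside $W$. Lemma 1, with $m_r=\ell^*+r$, gives $\pi\notin BndWMP$. So $\mathcal P_2$ wins.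

Steps 1 and 3 together prove the equivalence, finite memory for $\mathcal P_1$, and determinacy. They also show that the problem is recursively enumerable: compute $W_1,W_2,\dots$ and accept when $s_0$ appears.

**Where the approach stops.** To decide the problem this way we must know when to give up, and equality of successive regions does not tell us. On the cycle with $N\ge2$ edges of weights $-1,0,\dots,0,+1$, the window opened before the $-1$ closes after exactly $N$ steps, again and again. So $W_1=\dots=W_{N-1}=\emptyset$ while $W_N=S$. What is missing is a computable upper bound on $\ell^*$. The rest of the notes shows that no such bound exists: in a suitable game, the length $\ell$ that $\mathcal P_1$ needs must accommodate a whole halting computation.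

## 7. Two-counter machines with unbounded non-halting runs

**Fact 4.** It is undecidable whether $M$ halts, even for machines satisfying the promise. Moreover, there is a computable many-one reduction from the halting problem for 2-counter machines started with zero counters to the halting problem for machines satisfying the promise.

*Proof.* The halting problem for 2-counter machines $N$ from zero counters is undecidable (Minsky, *Computation: Finite and Infinite Machines*, 1967, Ch. 14); the halting problem of Turing machines many-one reduces to it. Given $N$ with counters $a,b$, add a third counter $c$ that is incremented before each step. It does not influence the rest. Now apply Minsky's simulation of three counters by two: the values $(a,b,c)$ are encoded by $(x_1,x_2)=(2^a3^b5^c,0)$. The new machine $M$ starts with $\mathrm{inc}(1)$, which gives $x_1=1=2^03^05^0$. Let $p\in\{2,3,5\}$ be the prime of the counter concerned and $v$ the current value of $x_1$.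

*Increment.* While $x_1>0$: decrement $x_1$ and increment $x_2$ $p$ times. Then $(x_1,x_2)=(0,pv)$. While $x_2>0$: decrement $x_2$ and increment $x_1$. The result is $(pv,0)$.

*Test.* Repeatedly try to subtract $1$ from $x_1$ in groups of $p$, adding $1$ to $x_2$ after each complete group. If $x_1$ is found to be $0$ at the beginning of a group, then $p\mid v$ and $x_2=v/p$. Move $x_2$ back to $x_1$ and go to the target of the decrement branch. If $x_1$ is found to be $0$ after $r$ subtractions in a group, $1\le r<p$, then $p\nmid v$, so the simulated counter is $0$. Add $r$ to $x_1$; then, while $x_2>0$, decrement $x_2$ and add $p$ to $x_1$. This restores $(v,0)$. Go to the zero branch.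

All loops use only $\mathrm{inc}$ and $\mathrm{test}$ instructions and terminate, so $M$ halts iff $N$ halts. If $N$ does not halt, then $c$ takes all values, and $x_1\ge5^c$ is unbounded. As $M$ begins with an increment, $q_0\ne q_h$. $\square$

## 8. Counters as debts, and a reservoir

**The direct encoding.** A debt is a non-negative integer, so let the debt in dimension $x_t$ be the counter $x_t$. An increment is an edge of weight $-1$ in $x_t$, and a decrement an edge of weight $+1$. In a test, $\mathcal P_1$ chooses between the decrement edge and a zero edge of weight $0$; from $q_h$ the play returns to $q_0$. Since a halting run may end with non-zero counters, $\mathcal P_1$ must also be allowed to repay debts somewhere between $q_h$ and $q_0$.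

There are two ways to cheat, and both succeed.

*A decrement at zero.* Let $q_0$ be $\mathrm{test}(1)$ with $q'=q_1$, $q''=q_h$, and let $q_1$ be $\mathrm{inc}(1)$; goto $q_1$. This machine does not halt, and its counter $x_1$ is unbounded. In the direct encoding $\mathcal P_1$ takes the decrement edge at $q_0$ although $x_1=0$, reaches $q_h$, and returns to $q_0$. No negative weight is ever seen, every window closes in one step, and $\mathcal P_1$ wins. The truncation at $0$ in (1) leaves no trace.

*A false zero claim.* Let $q_0$ be $\mathrm{inc}(1)$; goto $q_1$; let $q_1$ be $\mathrm{test}(1)$ with $q'=q_h$, $q''=q_2$; and let $q_2$ be $\mathrm{inc}(1)$; goto $q_2$. This machine does not halt, and $x_1$ is unbounded. $\mathcal P_1$ takes the zero edge at $q_1$ with debt $1$, repays one unit at $q_h$ by a loop of weight $+1$, and returns to $q_0$ by an edge of weight $0$. A window opened at $q_0$ has sums $-1,-1,0$ and closes in three steps, and $\mathcal P_1$ wins.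

**First repair: conserve the total debt.** Add a third dimension $y$, a reservoir. An increment moves one unit of debt from $y$ to $x_t$, and a decrement moves one unit from $x_t$ to $y$. Then the total debt is constant, except that moving a unit away from a dimension with debt $0$ creates one unit. So a decrement at zero increases the total, and so does an increment with empty reservoir. The total never goes down. If windows are bounded, debts are bounded by Lemma 2(2), so this can happen only finitely often.

**Second repair: let $\mathcal P_2$ challenge zero claims.** When $\mathcal P_1$ claims $x_t=0$, $\mathcal P_2$ may send the play to a gadget in which $x_t$ is never touched and which leads to a new claim that $x_t=0$. If the claim was false, $\mathcal P_2$ repeats the challenge, the debt of $x_t$ stays positive forever, and its window never closes. If the claim was true, the challenge must be harmless. For this the gadget lets $\mathcal P_1$ shuffle the whole remaining debt between $y$ and the other counter, so that every debt visits $0$.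

**Third repair: let $\mathcal P_2$ restart.** Finitely many creations of debt may still occur. After one, the simulated run is wrong, and the play must not stay in it forever. So $\mathcal P_2$ can abort the simulation and restart it from zero counters. Once the creations have ended, the next simulation is exact.

## 9. The game $G_M$

The dimensions are $x_1,x_2,y$. For $a\ne b$ in $\{x_1,x_2,y\}$ the label $[a\to b]$ denotes weight $+1$ in $a$, $-1$ in $b$ and $0$ in the third dimension: the debt of $a$ decreases by one, truncated at $0$, and the debt of $b$ increases by one. Unlabelled edges have weight $(0,0,0)$. For $t\in\{1,2\}$ let $s=3-t$.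

* **Simulation.** For each $q\in Q\setminus\{q_h\}$ there is a $\mathcal P_2$-state $q$ with edges $q\to q^\bullet$ ("proceed") and $q\to A$ ("abort"), and a $\mathcal P_1$-state $q^\bullet$. If $q$ is $\mathrm{inc}(t)$; goto $q'$, the only edge of $q^\bullet$ is $q^\bullet\xrightarrow{[y\to x_t]}q'$. If $q$ is $\mathrm{test}(t)$ with targets $q',q''$, the edges of $q^\bullet$ are $q^\bullet\xrightarrow{[x_t\to y]}q''$ and $q^\bullet\to z_q$, where $z_q$ is a $\mathcal P_2$-state with edges $z_q\to q'$ ("accept") and $z_q\to R^1_t$ ("challenge"). The state $q_h$ belongs to $\mathcal P_1$ and has the single edge $q_h\to A$.
* **Restart.** $\mathcal P_2$-states $Z_1,Z_2$ with accept edges $Z_1\to Z_2$, $Z_2\to q_0$ and challenge edges $Z_1\to R^1_1$, $Z_2\to R^1_2$.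
* **Gadgets $R_t$, $t=1,2$.** $\mathcal P_1$-states $R^1_t,R^2_t,R^3_t$ with self-loops labelled $[x_s\to y]$, $[y\to x_s]$, $[x_s\to y]$ respectively, and edges $R^1_t\to R^2_t\to R^3_t\to Z_1$.
* **State $A$**, owned by $\mathcal P_1$: self-loop $[x_1\to y]$ and edge $A\to R^1_1$. The initial state is $A$.

No edge in $R_t$, entering it, or leaving it touches $x_t$. There are no parallel edges, and every state has a successor. The *claim states for $x_t$* are $Z_t$ and all $z_q$ where $q$ is a $\mathrm{test}(t)$. The *simulation states* are all $q\in Q\setminus\{q_h\}$, all $q^\bullet$ and all $z_q$. The only edge entering the simulation states from outside is $Z_2\to q_0$.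

For debts $D=D^i$ from any starting position put $\Sigma=D_{x_1}+D_{x_2}+D_y$. Along every edge $\Sigma$ is unchanged, except that it increases by $1$ when an edge $[a\to b]$ is taken with $D_a=0$. Such an event is called a **truncation**. So $\Sigma$ never decreases.

**Example 8.** For the machine of Example 5, $G_M$ has the nine states $A$, $Z_1$, $Z_2$, $R^j_t$ and the six states $q_0,q_0^\bullet,q_1,q_1^\bullet,z_{q_1},q_h$. Here is a play with debts $(D_{x_1},D_{x_2},D_y)$ counted from position $0$. At $A$, one loop changes $(0,0,0)$ into $(0,0,1)$; this is a truncation. Pass $R^1_1$ without looping; loop once in $R^2_1$, giving $(0,1,0)$; loop once in $R^3_1$, giving $(0,0,1)$. Go $Z_1,Z_2,q_0,q_0^\bullet$; the increment leads to $q_1$ with $(1,0,0)$. At $q_1^\bullet$ the decrement leads back to $q_1$ with $(0,0,1)$. At the next $q_1^\bullet$ go to $z_{q_1}$; $\mathcal P_2$ accepts, and the play passes $q_h$ and returns to $A$ with $(0,0,1)$. No truncation occurs after the first one, and every debt has been $0$ on the way.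

## 10. Halting gives bounded windows: proof of Theorem 1(a)

Let $L$ be the length of the halting run and $n$ the maximum of $x_1+x_2$ along it.

**Step 1: the strategy.** $\mathcal P_1$ tracks $D=D^0$ and plays as follows.

* First stay in $A$, starting at position $0$: take the loop exactly $n$ times, then leave.
* Later stays in $A$: loop while $D_{x_1}>0$, then leave.
* In $R^1_t$ and $R^3_t$: loop while $D_{x_s}>0$, then leave. In $R^2_t$: loop while $D_y>0$, then leave.
* In $q^\bullet$ with $q$ a $\mathrm{test}(t)$: go to $z_q$ if $D_{x_t}=0$; otherwise take the edge $[x_t\to y]$.

**Step 2: the invariants.** The first stay creates $n$ units in $y$, and $A$ is left with $D=(0,0,n)$. From then on we claim: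

* (i) $\Sigma=n$;
* (ii) each time $R^1_t$ is entered, $D_{x_t}=0$;
* (iii) at each visit of $Z_1$, $D=(0,0,n)$;
* (iv) between an arrival at $q_0$ by the edge $Z_2\to q_0$ and the next visit of $A$ or some $R^1_t$, the triples $(q,D_{x_1},D_{x_2})$ at the visited $q\in Q$ are the configurations of the run of $M$, in order.

We follow the play. The first entry to $R^1_1$ has $D_{x_1}=0$ and $\Sigma=n$.

*Gadgets.* Suppose $R^1_t$ is entered with $D_{x_t}=0$ and $\Sigma=n$. On leaving $R^1_t$ we have $D_{x_s}=0$ and $D_y=n$; on leaving $R^2_t$, $D_y=0$ and $D_{x_s}=n$; on leaving $R^3_t$, $D_{x_s}=0$ and $D_y=n$. Loops are taken only while the paying debt is positive, so no truncation occurs, and $Z_1$ is reached with $D=(0,0,n)$.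

*Restart.* From $Z_1$, either a challenge enters $R_1$ or, via $Z_2$, $R_2$, and then $D_{x_1}=D_{x_2}=0$ as needed for (ii); or $q_0$ is reached with $D=(0,0,n)$, which starts (iv) correctly.

*Simulation.* Let $(q,D_{x_1},D_{x_2})$ be the current configuration, with $\Sigma=n$. If $q$ is $\mathrm{inc}(t)$, the next configuration has counter sum at most $n$, so the present sum is at most $n-1$ and $D_y=n-D_{x_1}-D_{x_2}\ge1$. Hence the edge $[y\to x_t]$ causes no truncation and produces the next configuration. If $q$ is $\mathrm{test}(t)$ and $D_{x_t}>0$, the edge $[x_t\to y]$ causes no truncation and produces the next configuration. If $D_{x_t}=0$, the play goes to $z_q$; if $\mathcal P_2$ accepts, the zero branch is followed correctly, and if he challenges, $R^1_t$ is entered with $D_{x_t}=0$.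

*Return to $A$.* If $\mathcal P_2$ aborts or $q_h$ is reached, $A$ is entered with $\Sigma=n$. The loops there cause no truncation, and $A$ is left with $D_{x_1}=0$, so $R^1_1$ is entered correctly. This proves all the invariants.

**Step 3: segments between visits of $Z_1$ are short.** By (iv), at most $L$ machine steps are simulated before the play leaves the simulation. Between consecutive visits of $Z_1$ there are at most $2$ steps to $q_0$ (or to a challenged $R^1_t$), at most $3L$ steps in the simulation (each machine step costs at most three edges, and a challenge at $z_q$ uses the third), $1$ step to enter $A$, at most $n+1$ steps in $A$ including leaving it, and at most $3n+3$ steps in $R_t$. So $Z_1$ is visited infinitely often, and consecutive visits are at most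
$$C=3L+4n+7$$
steps apart. The time from position $0$ to the first visit of $Z_1$ is at most $(n+1)+(3n+3)\le C$.

**Step 4: every debt vanishes at least every $2C$ positions.** Call the pieces of the play between consecutive positions $0=u_0<u_1<u_2<\dots$ segments, where $u_1,u_2,\dots$ are the visits of $Z_1$. Each segment contains a complete pass through some $R_t$ with $D_{x_t}=0$. On arrival at $R^3_t$, after the first position of the segment, $D_y=0$. At the end of the segment $D_{x_1}=D_{x_2}=0$. So after its first position each segment contains a zero of every debt. Now take $2C$ consecutive positions $p+1,\dots,p+2C$ with $p\ge0$. The first $u_m\ge p$ satisfies $u_m\le p+C$, and $u_{m+1}\le p+2C$. So the positions $u_m+1,\dots,u_{m+1}$ are among them, and there is a zero in every dimension.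

By Lemma 2(3) with $i=0$, the play is in $\bigcap_tDirFixWMP_t(2C)\subseteq BndWMP$. The strategy needs only the debts, which are at most $n$, and one bit saying whether $A$ has been left before. So it has finite memory. This proves (a). $\square$

In Example 8, $L=3$ and $n=1$, so $C=20$ and $\ell=40$ suffices.

## 11. Non-halting gives unbounded windows: proof of Theorem 1(b)

Let $M$ not halt. By the promise its run is infinite with unbounded counters.

**The strategy $\tau$ started at position $i$**, in an arbitrary state. $\mathcal P_2$ computes $D=D^i$, the debts that are zero at position $i$.

* At a claim state for $x_t$: challenge if $D_{x_t}>0$, accept if $D_{x_t}=0$.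
* At $q\in Q\setminus\{q_h\}$: proceed if the current position is *clean*, otherwise abort. Clean means that the edge $Z_2\to q_0$ has been taken since position $i$ and no truncation with respect to $D^i$ has occurred since its last use.

**Lemma 5.** If $\pi$ is consistent with $\tau$ from position $i$ on forever, then $\pi(i,\infty)\notin\bigcap_tDirFixWMP_t(\ell)$ for every $\ell$.

*Proof.* Suppose $\pi(i,\infty)\in\bigcap_tDirFixWMP_t(\ell)$. All positions below are $\ge i$, and $D=D^i$. By Lemma 2(2) all debts are $<\ell$, and no debt is positive on $\ell$ consecutive positions $>i$. Since $\Sigma<3\ell$ is a non-decreasing integer, there is $j_0\ge i$ after which no truncation occurs.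

**Step 1: the play never stays forever on a self-loop.** Every self-loop has a label $[a\to b]$ and increases $D_b$ by $1$ each time; staying forever would make $D_b$ unbounded. In particular, from any state of $R_t$ the play eventually reaches $Z_1$, and from $A$ it eventually moves to $R^1_1$.

**Step 2: at every claim state for $x_t$ that is visited, $D_{x_t}=0$.** This shows that zero claims are honest.

Suppose first that a claim state for $x_1$ is visited with $D_{x_1}>0$. Then $\mathcal P_2$ challenges, and the play enters $R_1$. By Step 1 it arrives at $Z_1$. No edge on this way touches $x_1$, so $D_{x_1}$ is unchanged and positive at $Z_1$, which is again a claim state for $x_1$. So $\mathcal P_2$ challenges again, and this repeats forever. Then $D_{x_1}>0$ forever, a contradiction.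

Suppose now that a claim state for $x_2$ is visited with $D_{x_2}>0$. Then $\mathcal P_2$ challenges, and the play passes through $R_2$ to $Z_1$ with $D_{x_2}$ unchanged. By the first part $D_{x_1}=0$ at $Z_1$, so $\mathcal P_2$ accepts and $Z_2$ is reached with $D_{x_2}>0$ unchanged. There he challenges again, and so on forever. Then $D_{x_2}>0$ forever, a contradiction.

Two consequences follow. First, $\mathcal P_2$ never challenges. Second, whenever the edge $Z_2\to q_0$ is taken, $q_0$ is reached with $D_{x_1}=D_{x_2}=0$. Indeed $Z_2$ is entered only from $Z_1$, where $D_{x_1}=0$, by an unlabelled edge, and $D_{x_2}=0$ at $Z_2$. If instead the play is at $Z_2$ at position $i$ itself, all debts are $0$ there.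

**Step 3: exact simulation.** Let $c$ be a position at which $q_0$ is reached by the edge $Z_2\to q_0$. We claim: as long as, from $c$ on, the play has stayed in the simulation states (possibly ending in $q_h$) and no truncation has occurred, the triples $(q,D_{x_1},D_{x_2})$ at the visited $q\in Q$ are the successive configurations of the run of $M$ from $(q_0,0,0)$. At $c$ this is Step 2. An increment edge increases $D_{x_t}$ by one and changes no other counter. In a $\mathrm{test}(t)$, if $\mathcal P_1$ moves to $z_q$, then $D_{x_t}=0$ by Step 2 and $\mathcal P_2$ accepts, so the play follows the correct zero branch. If $\mathcal P_1$ takes $[x_t\to y]$, the absence of truncation gives $D_{x_t}\ge1$, so it is the correct decrement branch.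

**Step 4: $A$ is not visited infinitely often.** Suppose it is. By Step 1 each stay in $A$ ends, so there are two consecutive maximal stays in $A$ beginning after $j_0$. After the first one, by Steps 1 and 2, the play goes through $R_1$ to $Z_1$, then $Z_2$, then $q_0$. Since no truncation occurs after $j_0$, every position at a state of $Q\setminus\{q_h\}$ from then until the next visit of $A$ is clean, so $\mathcal P_2$ does not abort. He never challenges either. Hence the simulation states are left only through $q_h$, and $A$ is reached through $q_h$. By Step 3 the run of $M$ reaches $q_h$, which contradicts non-halting.

**Step 5: $A$ is not visited only finitely often.** Suppose it is; start after the last visit of $A$, or at $i$ if $A$ is never visited. The gadgets $R_t$ can be entered only from $A$ or by challenges, and challenges do not occur. So the only possible presence in a gadget is the passage following the last visit of $A$, or a passage already in progress at position $i$. By Step 1 it ends at $Z_1$. From $Z_1$ or $Z_2$ the play goes to $q_0$. The state $q_h$ is not visited, since it leads to $A$. So the play eventually stays forever in the simulation states: leaving them would require an abort or $q_h$, which lead to $A$, or a challenge. Infinitely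 many positions are at states of $Q\setminus\{q_h\}$, since from $q^\bullet$ and $z_q$ the play returns to $Q$ within two steps. At none of these positions does $\mathcal P_2$ abort, so all of them are clean.

Hence the edge $Z_2\to q_0$ has been taken since $i$. It is taken only finitely often, because the play eventually stays in the simulation states; let its last use end at position $c$. Cleanness at infinitely many later positions says that no truncation occurs at any time after $c$. Moreover, from $c$ on the play stays in the simulation states: if it left them, it could return only by using $Z_2\to q_0$ again. By Step 3 the play follows the whole infinite run of $M$. By the promise $D_{x_1}$ or $D_{x_2}$ is unbounded, which contradicts $D<\ell$.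

Steps 4 and 5 exclude all cases. $\square$

The promise is used exactly at the end of Step 5. For the second machine of Example 6, an endless honest simulation moves a single unit of debt from $y$ to $x_1$ and back every four edges. All windows stay short although the machine does not halt, so the contradiction would be lost.

**The winning strategy of $\mathcal P_2$.** $\mathcal P_2$ plays in phases $r=1,2,\dots$; phase $r$ starts at position $i_r$, with $i_1=0$. In phase $r$ he plays $\tau$ started at $i_r$, until for some dimension a window opened at some $p\ge i_r$ is observed not to be closed within $r$ steps. This is seen at position $p+r$. He sets $i_{r+1}=p+r$, the current position, and starts phase $r+1$. Each phase ends: otherwise the play would be consistent with $\tau$ from $i_r$ on forever, with $\pi(i_r,\infty)\in\bigcap_tDirFixWMP_t(r)$, contrary to Lemma 5. Since $i_{r+1}\ge i_r+r$, Lemma 1 with $m_r=r$ applies, and $\pi\notin BndWMP$. The initial state played no role, because $\tau$ may be started in any state. So $\mathcal P_2$ wins from every state, which proves (b). $\square$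

## 12. Undecidability for $k\ge3$, $\Sigma^0_1$-completeness, and window lengths

**Undecidability.** The game $G_M$ is computed from $M$, and by (a) and (b), $\mathcal P_1$ wins $BndWMP$ from $A$ iff $M$ halts. By Fact 4 the problem is undecidable for $k=3$ and weights in $\{-1,0,1\}$. For $k>3$ add dimensions of weight $0$: their windows all close in one step, so they change nothing.

**Intermediate objectives.** Let $\bigcup_\ell\bigcap_tDirFixWMP_t(\ell)\subseteq\Phi\subseteq BndWMP$. If $M$ halts, the strategy of (a) is winning for $\Phi$. If $M$ does not halt, the strategy of (b) makes every consistent play violate $BndWMP$, hence $\Phi$, and $\mathcal P_1$ does not win $\Phi$. So $\mathcal P_1$ wins $\Phi$ from $A$ iff $M$ halts, and deciding this is impossible. The direct bounded window objective is $\Phi=\bigcup_\ell\bigcap_tDirFixWMP_t(\ell)$. This completes Theorem 1. $\square$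

**Completeness.** Section 6 proved the first sentence of Theorem 2, and with it that the problem is recursively enumerable: $\mathcal P_1$ wins from $s_0$ iff $s_0\in W_\ell$ for some $\ell$, and $W_\ell$ is computable by Lemma 3. Conversely, $N\mapsto M\mapsto(G_M,A)$, with the first map from Fact 4, is a many-one reduction from the halting problem. So for each fixed $k\ge3$, and for $k$ part of the input, the problem is $\Sigma^0_1$-complete.

**No computable bound on the window length.** Suppose a computable $f$ satisfied: if $\mathcal P_1$ wins $BndWMP$ from $s_0$, then $\mathcal P_1$ wins $Fix(f(G,s_0))$ from $s_0$. A computable upper bound on the least sufficient $\ell$ is such an $f$, since the $W_\ell$ increase; a bound depending on $G$ alone is a special case. Then $\mathcal P_1$ would win $BndWMP$ from $s_0$ iff $s_0\in W_{f(G,s_0)}$, and the latter can be checked by Lemma 3. This would decide the problem, already for $k=3$ and weights in $\{-1,0,1\}$, which is impossible. This completes Theorem 2. $\square$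

**Scope.** For $k=1$ the problem is decidable, as recalled in Section 3; for every fixed $k\ge3$, and for $k$ part of the input as in the question, it is undecidable. The argument uses three dimensions, two counters and a reservoir, and does not settle the case where $k$ is fixed to be exactly $2$.
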